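# The Distance from the Center of the Cut Polytope to Its Facets

## Cuts, the cut polytope and its triangle facets

Throughout, $n\ge 3$ unless another range is stated, $V_n=\{1,\dots,n\}$, and $E_n$ is the edge set of the complete graph $K_n$. We work in $\mathbb R^{E_n}$, a space of dimension $\binom n2$, with coordinates $x_{ij}=x_{ji}$ indexed by edges. We write $\|v\|=\big(\sum_{i<j}v_{ij}^2\big)^{1/2}$.

**Definition (cut vector).** For $S\subseteq V_n$, the vector $\delta(S)\in\{0,1\}^{E_n}$ has $\delta(S)_{ij}=1$ if and only if $|S\cap\{i,j\}|=1$. It marks the edges that $S$ separates.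

*Example.* For $n=3$, in coordinates $(x_{12},x_{13},x_{23})$, the cut vectors are
$$\delta(\emptyset)=(0,0,0),\quad \delta(\{1\})=(1,1,0),\quad \delta(\{2\})=(1,0,1),\quad \delta(\{3\})=(0,1,1).$$
Since $\delta(S)=\delta(V_n\setminus S)$, nothing else appears. For general $n$ we may normalize $1\notin S$. Then $\delta(S)_{1i}=1$ exactly when $i\in S$, so the $2^{n-1}$ sets $S\not\ni1$ give $2^{n-1}$ distinct cut vectors.

**Definition (sign vectors).** Encode $S$ by $s\in\{\pm1\}^n$ with $s_i=-1$ for $i\in S$ and $s_i=1$ otherwise. Then
$$\delta(S)_{ij}=\frac{1-s_is_j}{2}.$$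

*Example.* For $n=3$, $S=\{1\}$ gives $s=(-1,1,1)$, and $(1-s_is_j)/2$ is $1,1,0$ on the edges $12,13,23$. The vectors $s$ and $-s$ give the same cut.

**Definition (cut polytope and barycentrum).** The cut polytope is $\mathrm{CUT}_n^\square=\mathrm{conv}\{\delta(S):S\subseteq V_n\}$. Its barycentrum is
$$b=\frac1{2^{n-1}}\sum_{S\subseteq V_n,\ 1\notin S}\delta(S)=\big(\tfrac12,\dots,\tfrac12\big).$$
The last equality holds because, with $s_1=1$ fixed and the other signs uniform, each product $s_is_j$ is $\pm1$ with probability $\frac12$.

*Example.* For $n=3$ the four cut vectors are pairwise at distance $\sqrt2$, so $\mathrm{CUT}_3^\square$ is a regular tetrahedron, and $b=(\frac12,\frac12,\frac12)$ is its center.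

**Definition (valid inequality, facet, distance).** An inequality $v^Tx\le\alpha$ with $v\ne0$ is valid if it holds on the whole polytope, equivalently at every cut vector. A facet is a face of dimension $\binom n2-1$. The distance from $b$ to the hyperplane $v^Tx=\alpha$ is $|v^Tb-\alpha|/\|v\|$, and the distance from $b$ to a facet means the distance from $b$ to the hyperplane spanned by the facet.

*Example.* For $n=3$ the inequality $x_{12}+x_{13}+x_{23}\le2$ is valid, with equality at the three nonzero cut vectors, so it defines a face of the tetrahedron. The distance from $b$ is $|\frac32-2|/\sqrt3=\frac1{2\sqrt3}$.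

We use the standard fact that a full-dimensional polytope is the intersection of the half-spaces given by its facets, each facet having an inequality unique up to a positive factor. We check below that $\mathrm{CUT}_n^\square$ is full-dimensional.

**Definition (triangle inequalities and triangle facets).** For distinct $i,j,k$ these are
$$x_{ij}-x_{ik}-x_{jk}\le0\qquad\text{and}\qquad x_{ij}+x_{ik}+x_{jk}\le2 .$$
There are four for each triple: one of the second kind, three of the first. They are valid because a cut separates either $0$ or $2$ of the three edges of a triangle. The facets that they define are the triangle facets.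

*Example.* For $n=3$ the four triangle inequalities are the four faces of the tetrahedron. For every $n$, each triangle facet is at distance $\frac1{2\sqrt3}$ from $b$: either $|\frac32-2|/\sqrt3$ or $|{-\frac12}-0|/\sqrt3$.

## Facet distances from the barycentrum

How close to its center can a facet of the cut polytope come? The triangle facets are at distance $\frac1{2\sqrt3}$, for every $n$. Could a more complicated facet come closer? The text "Chapter 31. Geometric Properties" contains the following conjecture: *the distance from $b$ to any facet of $\mathrm{CUT}_n^\square$ is at least $\frac1{2\sqrt3}$, and this smallest distance is attained precisely by the triangle facets.* A result of Deza, Laurent and Poljak says that the claim holds for all facets defined by an inequality $v^Tx\le\alpha$ with $v\in\{-1,0,1\}^{E_n}$.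

The conjecture is true, and the statement needs only validity, not the facet property.

**Theorem 2.** Let $n\ge3$ and let $v^Tx\le\alpha$ $(v\ne0)$ be valid for $\mathrm{CUT}_n^\square$. The distance from $b$ to the hyperplane $v^Tx=\alpha$ is at least $\frac1{2\sqrt3}$, with equality if and only if $v^Tx\le\alpha$ is a positive multiple of a triangle inequality. In particular the conjecture holds.

It will follow from a statement about quadratic forms in signs, Theorem 1.

## Translation to quadratic forms in signs

**Definition (the form $f_a$ and its maximum).** For $n\ge2$ and $a\in\mathbb R^{E_n}$ let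
$$f_a(s)=\sum_{i<j}a_{ij}s_is_j\quad(s\in\{\pm1\}^n),\qquad M(a)=\max_{s}f_a(s).$$

*Example.* Let $a=-1$ on the three edges of a triangle and $0$ elsewhere. If the three signs on the triangle agree, then $f_a=-3$; otherwise $f_a=+1$. So $M(a)=1$ while $\|a\|=\sqrt3$.

**Definition (switching).** For $\epsilon\in\{\pm1\}^n$ let $(a^\epsilon)_{ij}=\epsilon_i\epsilon_ja_{ij}$.

Since $f_{a^\epsilon}(s)=f_a(\epsilon_1s_1,\dots,\epsilon_ns_n)$, switching preserves $M$, $\|\cdot\|$, all $|a_{ij}|$, and the sign of every triangle product $a_{ij}a_{ik}a_{jk}$. Geometrically, the map that multiplies the coordinate $x_{ij}-\frac12$ by $\epsilon_i\epsilon_j$ is an isometry fixing $b$. It sends the cut vector of $s$ to that of $(\epsilon_is_i)$, so it permutes the cut vectors and hence the facets.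

*Example.* Flipping vertex $3$ turns $(a_{12},a_{13},a_{23})=(-1,1,1)$ into $(-1,-1,-1)$. In general a triple of nonzero entries with negative product can be switched to three negative entries, and one with positive product to three positive entries.

**Full dimension.** For $s$ uniform in $\{\pm1\}^n$, the products $s_is_j$ have mean $0$, and two products for different edges are uncorrelated. Hence
$$\mathbb E f_a(s)=0,\qquad \mathbb E f_a(s)^2=\|a\|^2. \tag{1}$$
If all cut vectors lay on one hyperplane $v^Tx=\alpha$ with $v\neq 0$, then $f_v$ would be constant. The constant would be its mean $0$, so $\|v\|^2=0$, a contradiction. So $\mathrm{CUT}_n^\square$ is full-dimensional.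

**The triangle inequalities do define facets.** Take the triple $\{1,2,3\}$ and the inequality $x_{12}+x_{13}+x_{23}\le2$, which is tight exactly when $s_1,s_2,s_3$ are not all equal. Suppose $f_a(s)=\beta$ for all such $s$. As $s_4,\dots,s_n$ are free, the multilinear polynomial in these variables must be constant. So $a_{uw}=0$ for $u,w>3$, and $a_{1u}s_1+a_{2u}s_2+a_{3u}s_3=0$ for $u>3$ on all admissible $(s_1,s_2,s_3)$. Adding this for $(1,1,-1)$ and $(1,-1,1)$ gives $a_{1u}=0$; likewise $a_{2u}=a_{3u}=0$. What remains is $a_{12}-a_{13}-a_{23}=-a_{12}+a_{13}-a_{23}=-a_{12}-a_{13}+a_{23}$, so the three entries are equal. Thus the tight cut vectors lie on only one hyperplane, and the face is a facet. The other three inequalities of the triple arise from this one by switching.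

**Theorem 1.** For all $n\ge2$ and $a\in\mathbb R^{E_n}$: $M(a)\ge\|a\|/\sqrt3$. If $n\ge3$ and $a\ne0$, equality holds if and only if there is a triple $\{i,j,k\}$ such that $a$ vanishes off the three edges of this triple, $|a_{ij}|=|a_{ik}|=|a_{jk}|$, and $a_{ij}a_{ik}a_{jk}<0$.

**Theorem 1 implies Theorem 2.** Put $a=-v$. From $\delta(S)_{ij}=(1-s_is_j)/2$,
$$v^T\delta(S)=v^Tb-\tfrac12f_v(s)=v^Tb+\tfrac12f_a(s). \tag{2}$$
Validity therefore means $\alpha\ge v^Tb+\frac12M(a)$, and since $M(a)\geq 0$ by (1), the distance is
$$\frac{\alpha-v^Tb}{\|v\|}\ \ge\ \frac{M(a)}{2\|a\|}\ \ge\ \frac1{2\sqrt3}.$$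
Equality holds if and only if $\alpha=v^Tb+\frac12M(a)$ and $a$ is an equality case of Theorem 1. Scale so that the three entries of $a$ are $\pm1$; then $M(a)=1$, as the triangle example and switching show. The sign patterns of $a$ with negative product are those of $v=-a$ with positive product: $(1,1,1)$, and the three patterns with one $+1$ and two $-1$. These are the normals of the triangle inequalities. The right-hand side is $\alpha=\frac32+\frac12=2$ for $(1,1,1)$ and $\alpha=-\frac12+\frac12=0$ for the others, again as in the triangle inequalities. Finally, every facet has a valid inequality, so the conjecture follows. $\square$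

From here on the task is Theorem 1.

## Triangles and complete graphs by hand

**Three vertices.** Let $n=3$, $a\ne0$. If $a_{12}a_{13}a_{23}\ge0$, some $s$ makes all three terms nonnegative: if the product is positive, switch to three positive entries; if an entry is $0$, only two terms need the right sign, and these can be chosen freely. So $M(a)=|a_{12}|+|a_{13}|+|a_{23}|\ge\|a\|>\|a\|/\sqrt3$. If the product is negative, switch to three negative entries with absolute values $p\le q\le r$. Then $f_a$ takes the value $-(p+q+r)$ and three values with one minus sign, of which the largest is $q+r-p$. Hence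
$$M(a)=r+(q-p)\ \ge\ r\ \ge\ \frac{\|a\|}{\sqrt3},$$
with equality throughout exactly when $p=q=r$. This is Theorem 1 for $n=3$.

**Complete graphs.** Let $a_{ij}=-1$ for all edges of $K_n$. Then $f_a(s)=\frac12\big(n-(\sum_i s_i)^2\big)$. For odd $n$ the smallest value of $(\sum s_i)^2$ is $1$, so
$$\frac{M(a)}{\|a\|}=\frac{(n-1)/2}{\sqrt{n(n-1)/2}}=\sqrt{\frac{n-1}{2n}},$$
which is $\frac1{\sqrt3}$ at $n=3$ and larger for $n=5,7,\dots$. For even $n$ the ratio is $\sqrt{n/(2(n-1))}>\frac1{\sqrt2}$. After switching, the case $n=5$ covers the valid inequality $\sum_{i<j}\beta_i\beta_jx_{ij}\le0$ with $\beta=(1,1,1,-1,-1)$. Its distance from $b$ is $1/\sqrt{10}>1/\sqrt{12}=\frac1{2\sqrt3}$.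

## What second moments cannot see

Identity (1) suggests a first try: $f_a$ has mean $0$ and second moment $\|a\|^2$, so some $s$ has $|f_a(s)|\ge\|a\|$. But we need a large *positive* value, and the large value may be negative. In the triangle example the values are $1$ (probability $\frac34$) and $-3$ (probability $\frac14$). Mean and variance alone give no one-sided bound at all: a variable equal to $\varepsilon$ with probability $\frac1{1+\varepsilon^2}$ and to $-\frac1\varepsilon$ with probability $\frac{\varepsilon^2}{1+\varepsilon^2}$ has mean $0$, second moment $1$, and maximum $\varepsilon$. So we must use the combinatorial structure of $f_a$.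

## Contracting an edge, and books

The structure invites induction on $n$: force two signs to be equal or opposite, and merge the two vertices. We set up the induction, whose first two steps are part of the final proof, and then see why no fixed choice by size of a single edge settles it.

**Equality for triangles.** If $a$ is as described in Theorem 1 with absolute value $c$ on the triangle, then after switching $f_a$ takes only the values $c$ and $-3c$. So $M(a)=c=\|a\|/\sqrt3$. This is the "if" half of the equality statement.

**Setup of the induction.** For $n=2$, $M(a)=|a_{12}|=\|a\|\ge\|a\|/\sqrt3$. Let $n\ge3$ and assume the *inequality* for $n-1$ (the equality statement for $n-1$ is not needed). The case $a=0$ is trivial; let $a\ne0$, scaled so that $\|a\|=1$. Suppose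
$$M:=M(a)\le\frac1{\sqrt3}.$$
We shall show that $a$ is then a triangle as in the equality case, so that $M=\frac1{\sqrt3}$. This gives both the inequality for $n$ (as $M<\frac1{\sqrt3}$ is impossible) and the "only if" half.

Let $A$ be the symmetric matrix with zero diagonal and entries $a_{ij}$, let $g_{ij}=|a_{ij}|$ and $G=(g_{ij})$, so $\sum_{i<j}g_{ij}^2=1$.

**Step 1: no entry is large, $g_{ij}\le\frac1{\sqrt3}$.** The purpose is an upper bound on single entries. Fix $i\ne j$ and choose $\sigma\in\{\pm1\}$ with $\sigma a_{ij}=g_{ij}$ (either sign if $a_{ij}=0$). Take $s$ uniform subject to $s_is_j=\sigma$. Every pair $\{k,l\}\ne\{i,j\}$ has a member outside $\{i,j\}$, whose sign is uniform and independent of the rest, so $\mathbb Es_ks_l=0$. Hence $M\ge\mathbb Ef_a(s)=\sigma a_{ij}=g_{ij}$.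

**Step 2: contraction gives an inequality at every edge.** The purpose is to turn the induction hypothesis into information on $G$. Keep $i,j,\sigma$ and restrict to the $s$ with $s_j=\sigma s_i$. On these, $a_{jk}s_js_k=\sigma a_{jk}s_is_k$, so
$$f_a=g_{ij}+f_{a'},\qquad a'_{ik}=a_{ik}+\sigma a_{jk},\quad a'_{kl}=a_{kl}\quad(k,l\ne i,j),$$
where $a'$ lives on the $n-1$ vertices $V_n\setminus\{j\}$. Expanding squares,
$$\|a'\|^2=\sum_{\substack{k<l\\ k,l\ne i,j}}a_{kl}^2+\sum_{k\ne i,j}\big(a_{ik}^2+a_{jk}^2+2\sigma a_{ik}a_{jk}\big)=1-g_{ij}^2+2\sigma(A^2)_{ij}, \tag{3}$$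
since the terms $k=i,j$ of $(A^2)_{ij}=\sum_ka_{ik}a_{kj}$ vanish. All sign vectors on $V_n\setminus\{j\}$ occur, so by induction
$$g_{ij}+\frac{\|a'\|}{\sqrt3}\le g_{ij}+M(a')\le M\le\frac1{\sqrt3},\qquad\text{i.e.}\qquad \|a'\|\le1-\sqrt3g_{ij}.$$
The left side is nonnegative, so we may square. With (3),
$$1-g_{ij}^2+2\sigma(A^2)_{ij}\le1-2\sqrt3g_{ij}+3g_{ij}^2,\qquad\text{i.e.}\qquad -\sigma(A^2)_{ij}\ge\sqrt3g_{ij}-2g_{ij}^2 .$$
Finally $|(A^2)_{ij}|\le\sum_kg_{ik}g_{kj}=(G^2)_{ij}$, so
$$(G^2)_{ij}\ \ge\ \sqrt3\,g_{ij}-2g_{ij}^2\qquad\text{for all }i\ne j. \tag{4}$$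

Now the natural hope is to find one good edge, say the heaviest, at which (4) is violated. Here is where that stops. The obvious bound on the left side is
$$(G^2)_{ij}=\sum_{k\ne i,j}g_{ik}g_{jk}\le\tfrac12\sum_{k\ne i,j}(g_{ik}^2+g_{jk}^2)\le\tfrac12(1-g_{ij}^2),$$
and
$$\tfrac12(1-g^2)-(\sqrt3g-2g^2)=\tfrac12(1-\sqrt3g)^2\ge0 .$$
So this bound never contradicts (4), whatever $g=g_{ij}$ is. And the bound is sharp. Consider a *book* with spine $\{1,2\}$ and $m$ pages:
$$a_{12}=g>0,\qquad a_{1k}=h,\quad a_{2k}=-h\quad(k=3,\dots,m+2),\qquad g^2+2mh^2=1,\ h>0,$$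
all other entries $0$. Contracting the spine (with $\sigma=1$) gives $a'_{1k}=h-h=0$: everything cancels, and one learns only $M\ge g$. With $g<\frac1{\sqrt3}$ this is not enough, and when $m$ is large we may take $h<g<\frac1{\sqrt3}$, so that the useless spine is the *heaviest* edge.

Yet for $m\ge2$ the book is harmless at another edge. At $\{1,k\}$ with $k\ge3$, the only common neighbor is $2$, so (4) would require $gh\ge\sqrt3h-2h^2$, that is $g+2h\ge\sqrt3$. But by Cauchy–Schwarz
$$g+2h=1\cdot g+\frac{2}{\sqrt{2m}}\cdot\sqrt{2m}\,h\le\sqrt{1+\frac2m}\le\sqrt2<\sqrt3 .$$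
So which edge is good depends on the whole of $a$. The way past this is not to choose: use (4) at *all* edges at once, summed with weights. The left side involves $G^2$ and the right side $G$. If the weights are $x_ix_j$ with $x$ an eigenvector of $G$, then both become functions of the eigenvalue. The weights must be nonnegative, and the Perron eigenvector supplies that.

## Summing against the Perron eigenvector

**Step 3: one inequality for the top eigenvalue.** The purpose is to sum (4) with weights $x_ix_j$.

Let $\lambda$ be the largest eigenvalue of the symmetric nonnegative matrix $G\ne0$. If $g_{ij}>0$, the unit vector with entries $\frac1{\sqrt2}$ at $i$ and $j$ has quadratic form $g_{ij}$, so $\lambda\geq g_{ij}>0$. Let $y$ be a unit eigenvector for $\lambda$ and $x_i=|y_i|$. Then $x^TGx\ge y^TGy=\lambda$, so $x$ maximizes the quadratic form of $G$ on the unit sphere and is itself an eigenvector: $x\ge0$, $\|x\|_2=1$, $Gx=\lambda x$. Put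
$$p_i=x_i^2,\qquad Q=\sum_ip_i^2,\qquad h_{ij}=2x_ix_j\ (i<j),\qquad S=\sum_{i<j}g_{ij}^2h_{ij}.$$
Note $\sum_ip_i=1$ and
$$\sum_{i<j}g_{ij}h_{ij}=x^TGx=\lambda. \tag{5}$$

Multiply (4) by $x_ix_j\ge0$ and sum over ordered pairs $i\ne j$. Since $(G^2)_{ii}=\sum_jg_{ij}^2$, the left side is
$$x^TG^2x-\sum_ip_i\sum_jg_{ij}^2=\lambda^2-\sum_{i<j}g_{ij}^2(p_i+p_j),$$
and the right side is $\sqrt3\,x^TGx-2\sum_{i\ne j}g_{ij}^2x_ix_j=\sqrt3\lambda-4\sum_{i<j}g_{ij}^2x_ix_j$. Rearranged,
$$\lambda(\sqrt3-\lambda)\le\sum_{i<j}g_{ij}^2\big(4x_ix_j-x_i^2-x_j^2\big).$$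
Because $x_i^2+x_j^2\ge2x_ix_j$, each bracket is at most $2x_ix_j=h_{ij}$, so
$$\lambda(\sqrt3-\lambda)\le S. \tag{6}$$

It helps to know the values in the extremal case. For the triangle, $g=\frac1{\sqrt3}$ on three edges, $\lambda=\frac2{\sqrt3}$, $x_i=\frac1{\sqrt3}$ on the triangle, $Q=\frac13$, $h=\frac23$ on the three edges, and $S=3\cdot\frac13\cdot\frac23=\frac23$, which equals $\lambda(\sqrt3-\lambda)$. Every estimate below must be an equality there.

**Step 4: three bounds.** The purpose is to confine $\lambda$ and to bound $S$ from above in terms of $\lambda$.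

**(a) $\lambda$ is not small.** By Step 1 and (5),
$$S=\sum_{i<j}g_{ij}\cdot g_{ij}h_{ij}\le\frac1{\sqrt3}\sum_{i<j}g_{ij}h_{ij}=\frac{\lambda}{\sqrt3}. \tag{7}$$
With (6), dividing by $\lambda>0$, we get $\lambda\ge\sqrt3-\frac1{\sqrt3}=\frac2{\sqrt3}$.

**(b) $\lambda$ is not large, and a large $\lambda$ forces a small $Q$.** By (5), Cauchy–Schwarz and $\sum g_{ij}^2=1$,
$$\lambda^2=\Big(\sum_{i<j}g_{ij}h_{ij}\Big)^2\le\sum_{i<j}h_{ij}^2=4\sum_{i<j}p_ip_j=2\Big(\big(\sum_ip_i\big)^2-Q\Big)=2(1-Q). \tag{8}$$
So $\lambda\le\sqrt2$ and $Q\le1-\lambda^2/2$.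

At this point $\frac2{\sqrt3}\le\lambda\le\sqrt2$, an interval of positive length. What closes it is this: near $\lambda=\sqrt2$, (8) forces $Q$ to be small, so the eigenvector is spread thinly and all $h_{ij}$ are small; then $S$ must be small too, while (6) asks for $S\ge\lambda(\sqrt3-\lambda)$, which is $\sqrt6-2>0$ at $\lambda=\sqrt2$. The third bound makes this quantitative.

**(c) A small $Q$ forces a small $S$:**
$$S\le\frac2{\sqrt3}\sqrt Q. \tag{9}$$

First, $S$ is at most one third of the sum of the three largest $h_e$. There are at least three edges, as $n\ge3$. Let $h_{(1)}\ge h_{(2)}\ge h_{(3)}$ be the three largest values. Using $\sum_eg_e^2=1$,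
$$S-h_{(3)}=\sum_eg_e^2(h_e-h_{(3)})\le\tfrac13\big(h_{(1)}-h_{(3)}\big)+\tfrac13\big(h_{(2)}-h_{(3)}\big),$$
because $g_e^2\le\frac13$ by Step 1 and all terms other than the first two are at most $0$. So $S\le\frac13(h_{(1)}+h_{(2)}+h_{(3)})$.

Second, let $F$ be any set of three edges. By Cauchy–Schwarz,
$$\sum_{ij\in F}h_{ij}=2\sum_{ij\in F}\sqrt{p_ip_j}\le2\Big(3\sum_{ij\in F}p_ip_j\Big)^{1/2}.$$

Third, $\sum_{ij\in F}p_ip_j\le Q$.

- If every vertex has degree at most $2$ in $F$, then $\sum_Fp_ip_j\le\frac12\sum_F(p_i^2+p_j^2)=\frac12\sum_v\deg_F(v)\,p_v^2\le Q$.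
- Otherwise some vertex $u$ lies on all three edges, and $F=\{uv_1,uv_2,uv_3\}$ is a star. With $P=p_{v_1}+p_{v_2}+p_{v_3}$, we have $p_uP\le p_u^2+\frac14P^2$ and $P^2\le3\sum_kp_{v_k}^2$, so $p_uP\le p_u^2+\frac34\sum_kp_{v_k}^2\le Q$.

Together, $S\le\frac13\cdot2\sqrt{3Q}=\frac2{\sqrt3}\sqrt Q$.

**Step 5: a quartic leaves only one value of $\lambda$.** The purpose is to combine the bounds. From (6), (9), (8),
$$\lambda(\sqrt3-\lambda)\ \le\ S\ \le\ \tfrac2{\sqrt3}\sqrt Q\ \le\ \tfrac2{\sqrt3}\sqrt{1-\lambda^2/2},\qquad \tfrac2{\sqrt3}\le\lambda\le\sqrt2. \tag{10}$$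
All terms are nonnegative, since $\lambda\le\sqrt2<\sqrt3$. Put $t=\sqrt3\lambda\in[2,\sqrt6]$. The left end is $\frac{t(3-t)}3$, and the square of the right end is $\frac43\big(1-\frac{t^2}6\big)$. Squaring the outer inequality and multiplying by $9$ gives $t^2(3-t)^2\le12-2t^2$, i.e.
$$0\ \ge\ t^4-6t^3+11t^2-12=(t-2)(t^3-4t^2+3t+6)=(t-2)\big[t(t-2)^2+(6-t)\big].$$
The bracket is positive on $[2,\sqrt6]$ because $t<6$ there, and $t-2\ge0$. So $t=2$, that is, $\lambda=\frac2{\sqrt3}$.

**Step 6: reading off the equality case.** The purpose is to recover $a$. At $\lambda=\frac2{\sqrt3}$ both ends of (10) equal $\frac23$: the left end is $\frac2{\sqrt3}\cdot\frac1{\sqrt3}$, the right end $\frac2{\sqrt3}\sqrt{1-\frac23}$. Hence $S=\frac23=\frac\lambda{\sqrt3}$ and $Q=\frac13$. So (7) is an equality, and (8) is an equality, both sides being $\frac43$.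

Equality in Cauchy–Schwarz in (8) means $h_e=cg_e$ for all $e$ with one constant $c$ (as $g\ne0$). Then (5) gives $\lambda=c\sum_eg_e^2=c$. So $h_e=\lambda g_e$ for every edge $e$. Equality in (7) now says
$$0=\sum_eg_eh_e\Big(\frac1{\sqrt3}-g_e\Big)=\lambda\sum_eg_e^2\Big(\frac1{\sqrt3}-g_e\Big).$$
All terms are nonnegative by Step 1, so $g_e\in\{0,\frac1{\sqrt3}\}$ for every $e$. Since $\sum_eg_e^2=1$, exactly three edges have $g_e\ne0$.

Let $W=\{k:x_k>0\}$. Since $g_{ij}>0$ if and only if $h_{ij}=2x_ix_j>0$, the three edges are exactly the pairs inside $W$. Thus $\binom{|W|}2=3$ and $|W|=3$: the support of $a$ is the triangle on $W$, with all absolute values $\frac1{\sqrt3}$. If the product of the three entries were positive, some $s$ would make all three terms positive, giving $M=3\cdot\frac1{\sqrt3}=\sqrt3>\frac1{\sqrt3}$, contrary to assumption. So the product is negative, $a$ is an equality case, and $M=\frac1{\sqrt3}$. This completes the induction and proves Theorem 1, hence Theorem 2 and the conjecture. $\blacksquare$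

## The inscribed ball

**Corollary 3.** For every $n\ge3$ the largest Euclidean ball contained in $\mathrm{CUT}_n^\square$ has radius exactly $\frac1{2\sqrt3}$. Its center is uniquely $b$, and it touches the boundary in exactly $4\binom n3$ points, one on each triangle facet.

*Proof.* Let $r=\frac1{2\sqrt3}$ and let $B$ be the ball of radius $r$ about $b$.

**The ball $B$ fits, and where it touches.** By Theorem 2 every facet hyperplane is at distance at least $r$ from $b$. The polytope is the intersection of its facet half-spaces, so $B\subseteq\mathrm{CUT}_n^\square$. The boundary is the union of the facets. A facet hyperplane at distance greater than $r$ misses $B$. Exactly the triangle facet hyperplanes are at distance $r$, and each meets $B$ in the single point $b+ru$, with $u$ its outer unit normal. This point lies in $\mathrm{CUT}_n^\square$ and on the hyperplane, hence in the facet. The $4\binom n3$ unit normals are distinct, so the points are distinct.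

**No other ball is as large.** Let a ball with center $c$ and radius $r'\ge r$ lie in $\mathrm{CUT}_n^\square$. Fix a triple. The outer unit normals of its four triangle facets are $\frac1{\sqrt3}$ times $(1,1,1)$, $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$ in the coordinates of the triple, and they sum to $0$. The signed distance from $c$ to the facet $v^Tx\le\alpha$ is $(\alpha-v^Tc)/\|v\|$. So the sum of the four signed distances does not depend on $c$; evaluated at $b$ it is $4r$. Each of the four is at least $r'\ge r$, because the ball lies in each half-space. Hence $r'=r$ and all four equal $r$, the same values as at $b$. So $c-b$ is orthogonal to the four normals, which span the $\mathbb R^3$ of the triple's coordinates; thus $c$ and $b$ agree in these coordinates. This holds for every triple, so $c=b$. $\square$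

## A lower bound for the maximum cut

**Corollary 4.** Every real edge weighting $w\ne0$ of $K_n$, $n\ge3$, has a cut of weight at least
$$\frac12\sum_ew_e+\frac1{2\sqrt3}\Big(\sum_ew_e^2\Big)^{1/2}.$$
The constant is best possible. The bound equals the maximum cut weight if and only if $w$ is supported on a triangle, with equal absolute values and positive product.

*Proof.* By (2) with $v=w$, the maximum cut weight is $\frac12\sum_ew_e+\frac12M(-w)$. Apply Theorem 1 to $a=-w$: the bound follows from $M(-w)\ge\|w\|/\sqrt3$, and equality means that $-w$ is supported on a triangle with equal absolute values and negative product, that is, $w$ has positive product. Such $w$ exist, so the constant cannot be improved. $\square$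

For example, $w=1$ on a triangle and $0$ elsewhere has maximum cut weight $2$, and the bound is $\frac32+\frac1{2\sqrt3}\sqrt3=2$.

## Separating the other facets from the triangle facets

**Proposition 5.** Let $v^Tx\le\alpha$ define a facet of $\mathrm{CUT}_n^\square$ that is not a triangle facet, and let $D=\alpha-v^Tb$. Then $|v_{ij}|+|v_{ik}|+|v_{jk}|\le4D$ for every triple $\{i,j,k\}$. (For a triangle facet, its own triple gives $6D$.)

The remark in parentheses is the computation $D=\frac12$, with sum of absolute values $3$.

*Proof.* Let $a=-v$ and $M=M(a)$. A facet inequality is tight at some cut vector, so by (2) $M=2D$. Relabel so that the triple is $\{1,2,3\}$, and let $\tau=|a_{12}|+|a_{13}|+|a_{23}|$. We must show $\tau\le2M$.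

**Case $a_{12}a_{13}a_{23}\ge0$.** As in the case of three vertices, one can choose $s_1,s_2,s_3$ with $a_{ij}s_is_j=|a_{ij}|$ for all three pairs. With the remaining signs uniform and independent, all other terms have mean $0$, so $M\ge\tau\geq 0$, and $\tau\le M\le2M$.

**Case $a_{12}a_{13}a_{23}<0$: a tight cut that is constant on the triple.** By switching we may assume $a_{12},a_{13},a_{23}<0$. Switching changes neither $M$ nor $\tau$, and it permutes the facets and, among them, the triangle facets. Let $T$ be the triangle facet on which $s_1s_2+s_1s_3+s_2s_3=-1$, whose cut vectors are those with $s_1,s_2,s_3$ not all equal. The given facet differs from $T$ and has the same dimension, so it is not contained in $T$. A facet is the convex hull of its cut vectors, so some $s$ with $f_a(s)=M$ has $s_1=s_2=s_3$. As $f_a(-s)=f_a(s)$, we may take the common value to be $1$. Let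
$$I=\sum_{3<u<w}a_{uw}s_us_w,\qquad L_i=\sum_{u>3}a_{iu}s_u\ (i=1,2,3),\qquad\Lambda=L_1+L_2+L_3 .$$
Then, since $a_{12}+a_{13}+a_{23}=-\tau$,
$$M=-\tau+I+\Lambda. \tag{11}$$

**Perturbing this cut.** We now build competitors that gain on the triple and keep a fixed share of $I$ and $\Lambda$. For $i\in\{1,2,3\}$ let $z_i=-1$, let $z_j=1$ for the other two $j\le3$, and for $u>3$ let the $z_u\in\{\pm1\}$ be independent with mean $s_u/3$. On the triple, the two edges at $i$ contribute $+|a_{ij}|$ and the third edge contributes minus its absolute value, in total $-\tau+2\sum_{j\le3,\,j\ne i}|a_{ij}|$. By independence, the pairs $u,w>3$ contribute $\frac19I$ in mean, and the pairs between the triple and the rest contribute $\frac13(\Lambda-2L_i)$. So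
$$M\ge\mathbb Ef_a(z)=-\tau+2\sum_{j\le3,\,j\ne i}|a_{ij}|+\tfrac19I+\tfrac13(\Lambda-2L_i).$$
Average over $i=1,2,3$. Each of the three edges is counted twice in $\sum_i\sum_{j\ne i}|a_{ij}|=2\tau$, so the first two terms average to $-\tau+\frac43\tau=\frac\tau3$. The last term averages to $\frac13(\Lambda-\frac23\Lambda)=\frac19\Lambda$. With (11),
$$M\ge\frac\tau3+\frac19(I+\Lambda)=\frac\tau3+\frac19(M+\tau).$$
Hence $\frac89M\ge\frac49\tau$, i.e. $\tau\le2M$. $\square$
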